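\title{Likelihood ratio ordering of the spacings of independent exponential variables with unequal rates}

\begin{abstract}
Let $X_1,\dots,X_n$ be independent exponential random variables with arbitrary hazard rates $\lambda_1,\dots,\lambda_n>0$, and let $D_{1:n},\dots,D_{n:n}$ be the spacings between consecutive order statistics. We prove the conjecture of Wen et al.\ that $D_{1:n}\le_{lr}D_{2:n}\le_{lr}\cdots\le_{lr}D_{n:n}$ in the likelihood ratio order. More precisely, the ratio of the densities of two consecutive spacings remains nondecreasing after multiplication by $e^{-\lambda_*t}$, where $\lambda_*$ is the smallest rate. The proof conditions on the time at which a spacing starts. This reduces the problem to four inequalities between weighted elementary symmetric sums, which follow from Newton's inequality, from negative correlation, and from one inequality about three items.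
\end{abstract}

\section{Introduction}\label{sec:intro}

Put $n$ items on test at time $0$, and suppose that their lifetimes $X_1,\dots,X_n$ are independent and exponential: $X_i$ has density $\lambda_ie^{-\lambda_it}$ on $[0,\infty)$, where the hazard rates $\lambda_1,\dots,\lambda_n>0$ need not be equal. Let $X_{1:n}\le\cdots\le X_{n:n}$ be the order statistics, that is, the successive failure times, and let
\[
D_{i:n}=X_{i:n}-X_{i-1:n},\qquad i=1,\dots,n,\qquad X_{0:n}\equiv0,
\]
be the \emph{spacings}. During the $i$-th spacing $n-i+1$ items are alive. Fewer items fail less often, so later spacings should be longer. The question is in how strong a sense this is true.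

For nonnegative random variables $X,Y$ with densities $f,g$ we write $X\le_{lr}Y$ (\emph{likelihood ratio order}) if $g(t)/f(t)$ is nondecreasing in $t$ on the union of the supports; equivalently, $f(s)g(t)\ge f(t)g(s)$ for all $s\le t$. In words, the larger an observed value is, the more it speaks for $Y$ against $X$. The order is strong. It implies $\mathbb P(X>t)\le\mathbb P(Y>t)$ for all $t$, because $g-f$ has integral zero and changes sign at most once, from $-$ to $+$. It also survives conditioning both variables to lie in the same interval, since this only multiplies $g/f$ by a constant.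

If all rates equal $\lambda$, then $D_{i:n}$ is exponential with rate $(n-i+1)\lambda$, the ratio of the densities of $D_{i+1:n}$ and $D_{i:n}$ is a constant times $e^{\lambda t}$, and the spacings increase in the likelihood ratio order. Wen et al.\ conjectured that this order persists for arbitrary rates; we take the problem from \cite{spacings}. It is known that $D_{2:n}\le_{lr}D_{3:n}$ for every $n\ge3$ and all rates, and that $D_{1:4}\le_{lr}D_{2:4}\le_{lr}D_{3:4}\le_{lr}D_{4:4}$. We prove the conjecture.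

\begin{theorem}\label{thm:main}
For every $n\ge2$ and all $\lambda_1,\dots,\lambda_n>0$,
\[
D_{1:n}\le_{lr}D_{2:n}\le_{lr}\cdots\le_{lr}D_{n:n}.
\]
\end{theorem}

The case of equal rates suggests a quantitative form: each failure removes at least $\min_i\lambda_i$ from the total hazard rate of the survivors, so the density ratio should grow at least at this exponential rate.

\begin{theorem}\label{thm:strong}
Let $\lambda_*=\min_i\lambda_i$ and let $g_i$ be the density of $D_{i:n}$. Then $e^{-\lambda_*t}g_{i+1}(t)/g_i(t)$ is nondecreasing on $[0,\infty)$ for $1\le i\le n-1$; in particular $g_{i+1}/g_i$ is strictly increasing. If all $\lambda_j=\lambda$, then $g_{i+1}(t)/g_i(t)=\mathrm{const}\cdot e^{\lambda t}$, so $\lambda_*$ is then optimal. For given rates, no constant larger than $\lambda_{(n-i+1)}$, the $(n-i+1)$-th smallest rate, can replace $\lambda_*$.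
\end{theorem}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:strong}, so we prove the latter. Throughout, $\delta=\lambda_*$. The proof of monotonicity uses only $\lambda_i\ge\delta$ for all $i$, and a reader who wants Theorem~\ref{thm:main} alone may put $\delta=0$ everywhere.

Section~\ref{sec:mix} writes each spacing as a mixture of exponentials, settles the easy parts of Theorem~\ref{thm:strong}, and shows why the rest is not easy. Section~\ref{sec:red} reduces the theorem to four inequalities (F1)--(F4) between finite sums, and Section~\ref{sec:three} proves them by hand for $n=3$. Sections~\ref{sec:sums}--\ref{sec:F3} prove them in general.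

\section{Spacings as mixtures of exponentials}\label{sec:mix}

Let $V=\{1,\dots,n\}$. For $S\subseteq V$ put $\Lambda(S)=\sum_{i\in S}\lambda_i$ and $S^c=V\setminus S$. It is convenient to index a spacing by the number of items alive during it: $f_r=g_{n-r+1}$ is the density of $D_{n-r+1:n}$, the spacing with $r$ survivors. With $k=n-i$ we have $g_{i+1}/g_i=f_k/f_{k+1}$.

\begin{lemma}\label{lem:mix}
For $1\le r\le n-1$, the start $X_{n-r:n}$ and the length $D_{n-r+1:n}$ of the spacing with $r$ survivors have joint density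
\begin{equation}\label{eq:joint}
\sum_{|S|=r}\phi_S(x)e^{-\Lambda(S)x}\cdot\Lambda(S)e^{-\Lambda(S)t},\qquad \phi_S(x)=\frac{d}{dx}\prod_{i\in S^c}\bigl(1-e^{-\lambda_ix}\bigr),
\end{equation}
at $x>0$, $t\ge0$. For $1\le r\le n$,
\begin{equation}\label{eq:mix}
f_r(t)=\sum_{|S|=r}p_S\,\Lambda(S)e^{-\Lambda(S)t},\qquad t\ge0,
\end{equation}
where $p_S>0$ is the probability that $S$ is the set of survivors during that spacing; $p_V=1$, and $p_S=\int_0^\infty\phi_S(x)e^{-\Lambda(S)x}\,dx$ for $S\ne V$.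
\end{lemma}

\begin{proof}
Fix $S$ with $1\le|S|=r\le n-1$, and let $Y=\max_{i\in S^c}X_i$ and $Z=\min_{i\in S}X_i$. They are independent, $Y$ has density $\phi_S$, and $Z$ is exponential with rate $\Lambda(S)$ because $\mathbb P(Z>z)=\prod_{i\in S}e^{-\lambda_iz}$. Ties have probability zero, and $S$ is the set of the last $r$ survivors exactly when $Y<Z$. On this event the spacing starts at $Y$ and has length $Z-Y$, and $(Y,Z-Y)$ has density $\phi_S(x)\Lambda(S)e^{-\Lambda(S)(x+t)}$. Summing over $S$ gives \eqref{eq:joint}. Integrating over $x$ gives \eqref{eq:mix} with $p_S=\int_0^\infty\phi_S(x)e^{-\Lambda(S)x}\,dx=\mathbb P(Y<Z)>0$. For $r=n$ the spacing is $\min_iX_i$, which is exponential with rate $\Lambda(V)$.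
\end{proof}

Thus $f_r$ is smooth and positive on $[0,\infty)$. Put
\[
\sigma_r(t)=-\frac{f_r'(t)}{f_r(t)}=\frac{\sum_{|S|=r}\Lambda(S)\cdot p_S\Lambda(S)e^{-\Lambda(S)t}}{\sum_{|S|=r}p_S\Lambda(S)e^{-\Lambda(S)t}}.
\]
This is a weighted mean of the numbers $\Lambda(S)$, $|S|=r$: the conditional mean of the total rate of the survivors, given that the spacing has length $t$. Since $(\log(f_k/f_{k+1}))'=\sigma_{k+1}-\sigma_k$, the monotonicity in Theorem~\ref{thm:strong} is the inequality
\begin{equation}\label{eq:goal}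
\sigma_{k+1}(t)-\sigma_k(t)\ge\delta\qquad(t\ge0,\ 1\le k\le n-1),
\end{equation}
and strict monotonicity of $f_k/f_{k+1}$ follows from it because $\lambda_*>0$. Three parts of Theorem~\ref{thm:strong} can be read off at once.

\emph{The first spacing.} For $k=n-1$ we have $\sigma_n=\Lambda(V)$, while $\sigma_{n-1}$ is a mean of the numbers $\Lambda(V)-\lambda_j\le\Lambda(V)-\delta$. So \eqref{eq:goal} holds for $k=n-1$, and this is all there is to prove when $n=2$.

\emph{Equal rates.} If all $\lambda_j=\lambda$, then $f_r(t)=r\lambda e^{-r\lambda t}$ and $f_k/f_{k+1}=\frac{k}{k+1}e^{\lambda t}$. The logarithmic slope is exactly $\lambda=\lambda_*$.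

\emph{The upper bound on the constant.} Let $\lambda_{(1)}\le\cdots\le\lambda_{(n)}$ be the ordered rates. All $p_S$ are positive, so as $t\to\infty$ the weights in $\sigma_r(t)$ concentrate on the sets with smallest $\Lambda(S)$, and $\sigma_r(t)\to\lambda_{(1)}+\cdots+\lambda_{(r)}$. Hence $\sigma_{k+1}(t)-\sigma_k(t)\to\lambda_{(k+1)}$. If $e^{-ct}f_k/f_{k+1}$ is nondecreasing, then $\sigma_{k+1}-\sigma_k\ge c$ on $[0,\infty)$, so $c\le\lambda_{(k+1)}=\lambda_{(n-i+1)}$.

It remains to prove \eqref{eq:goal} for $1\le k\le n-2$. A tempting argument uses only that the random survivor sets are nested, $S_k\subset S_{k+1}$. This gives the weaker comparison of tails, since $\int_t^\infty f_k=\mathbb E\,e^{-\Lambda(S_k)t}\ge\mathbb E\,e^{-\Lambda(S_{k+1})t}=\int_t^\infty f_{k+1}$. It cannot give \eqref{eq:goal}.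

\begin{example}\label{ex:nested}
Take rates $\lambda_1=1$, $\lambda_2=4$, $\lambda_3=10$, and let a nested pair of sets be $\{1\}\subset\{1,2\}$ or $\{3\}\subset\{1,3\}$, each with probability $\frac12$. The corresponding mixtures are $f=\frac12(e^{-t}+10e^{-10t})$ and $h=\frac12(5e^{-5t}+11e^{-11t})$, and
\[
\Bigl(\log\frac fh\Bigr)'(0)=\frac{25+121}{16}-\frac{1+100}{11}=-\frac5{88}<0 .
\]
\end{example}

So the true weights $p_S$ must enter the proof.

\section{Conditioning on the start of the spacing}\label{sec:red}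

The weights $p_S$ are integrals, but their integrands are nearly products over the items. We therefore keep the variable $x$. For $x>0$ and $t\ge0$ put
\[
w_i=\frac{e^{-\lambda_it}}{e^{\lambda_ix}-1},\qquad \gamma_i=\frac{\lambda_i}{e^{\lambda_ix}-1},\qquad R(x)=\prod_{i\in V}\bigl(1-e^{-\lambda_ix}\bigr),
\]
and write $w^S=\prod_{i\in S}w_i$ and $\Gamma(S)=\sum_{i\in S}\gamma_i$. Here $w_i=\mathbb P(X_i>x+t)/\mathbb P(X_i\le x)$ compares surviving the whole window with failing before it, and $\gamma_i$ is the density at $x$ of $X_i$ conditioned on $X_i\le x$. Logarithmic differentiation gives $\phi_S(x)=\Gamma(S^c)\prod_{i\in S^c}(1-e^{-\lambda_ix})$, and $e^{-\Lambda(S)(x+t)}\prod_{i\in S^c}(1-e^{-\lambda_ix})=R(x)w^S$. So the joint density \eqref{eq:joint} equals $R(x)A_r(x)$, where for $1\le r\le n-1$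
\[
A_r=\sum_{|S|=r}\Lambda(S)\Gamma(S^c)w^S,\qquad \bar A_r=\sum_{|S|=r}\Lambda(S)^2\Gamma(S^c)w^S,\qquad \eta_r=\frac{\bar A_r}{A_r}.
\]
We fix $t$ and suppress it from the notation. The number $\eta_r(x)$ is the conditional mean of the total rate of the survivors given both the length $t$ and the start $x$. The $S$-term of $RA_r$ integrates over $x$ to $p_S\Lambda(S)e^{-\Lambda(S)t}$, and the $S$-term of $R\bar A_r$ is $\Lambda(S)$ times it. Comparing with \eqref{eq:mix} and its derivative, with no interchange of limits,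
\begin{equation}\label{eq:int}
f_r=\int_0^\infty RA_r\,dx,\qquad -f_r'=\int_0^\infty R\,\eta_rA_r\,dx ,
\end{equation}
and both integrands are nonnegative and integrable.

By \eqref{eq:int}, $\sigma_{k+1}$ is an average of $\eta_{k+1}(x)$ and $\sigma_k$ is an average of $\eta_k(y)$, over different laws for the starting times $x$ and $y$. To compare $\eta_{k+1}(x)$ with $\eta_k(y)$ we pass through a simpler quantity, in which the factor $\Gamma(S^c)$ is dropped:
\[
m_r(x)=\frac{\sum_{|T|=r}\Lambda(T)^2w^T}{\sum_{|T|=r}\Lambda(T)w^T}.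
\]
Since $R(x)\Lambda(T)w^T=\prod_{i\in T^c}(1-e^{-\lambda_ix})\cdot\Lambda(T)e^{-\Lambda(T)(x+t)}$, the number $m_r(x)$ is the conditional mean of the total rate given that $r$ items are alive at time $x$ and the next failure comes at $x+t$. It forgets that a failure occurred at time $x$.

\begin{proposition}\label{prop:four}
Let $1\le k\le n-2$ and $t\ge0$. Then for $x>0$:
\begin{itemize}
\item[(F1)] $\eta_{k+1}(x)\ge m_{k+1}(x)$;
\item[(F2)] $m_{k+1}(x)$ is nonincreasing in $x$;
\item[(F3)] $m_{k+1}(x)\ge\eta_k(x)+\delta$;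
\item[(F4)] $A_{k+1}(x)/A_k(x)$ is nonincreasing in $x$.
\end{itemize}
\end{proposition}

Each statement has a plain meaning. In (F1), a failure as late as time $x$ suggests that a slow item is among the dead, so the survivors are faster. In (F2), items that are still alive at a later time are slower. (F3) removes one survivor at a fixed time. (F4) says that, given equal lengths, the spacing with more survivors starts earlier in the likelihood ratio order.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong} from Proposition~\ref{prop:four}]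
By Section~\ref{sec:mix} it suffices to prove \eqref{eq:goal} for $1\le k\le n-2$. Put $\Delta(x,y)=\eta_{k+1}(x)-\eta_k(y)-\delta$. By \eqref{eq:int},
\[
f_kf_{k+1}\,(\sigma_{k+1}-\sigma_k-\delta)=\int_0^\infty\!\!\int_0^\infty R(x)R(y)A_{k+1}(x)A_k(y)\Delta(x,y)\,dx\,dy ,
\]
and the integral converges absolutely. Exchanging the names of $x$ and $y$ on the region $x>y$ turns it into $\iint_{0<x<y}R(x)R(y)\Phi(x,y)\,dx\,dy$, where
\[
\Phi(x,y)=A_{k+1}(x)A_k(y)\Delta(x,y)+A_{k+1}(y)A_k(x)\Delta(y,x).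
\]
For $x\le y$, (F1), (F2) and (F3) give $\eta_{k+1}(x)\ge m_{k+1}(x)\ge m_{k+1}(y)\ge\eta_k(y)+\delta$, that is, $\Delta(x,y)\ge0$. For $x<y$, (F4) gives $A_{k+1}(x)A_k(y)\ge A_{k+1}(y)A_k(x)$. Hence
\[
\Phi(x,y)\ge A_{k+1}(y)A_k(x)\bigl[\Delta(x,y)+\Delta(y,x)\bigr]=A_{k+1}(y)A_k(x)\bigl[\Delta(x,x)+\Delta(y,y)\bigr]\ge0 .
\]
This proves \eqref{eq:goal}.
\end{proof}

The folding step is needed because $\Delta(x,y)$ can be negative for $x>y$; (F4) says that such pairs weigh less than their mirror images.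

\begin{example}\label{ex:four}
Let $n=4$, $k=1$, $t=0$, with rates $1,1,1,9$. As $x\to\infty$, the terms of $A_2$ with $4\notin S$ have order $e^{-3x}$ and those with $4\in S$ have order $e^{-11x}$, so $\eta_2(x)\to2$. As $y\to0$, the term of $A_1$ with $S=\{i\}$ is $\gamma_i\sum_{j\ne i}\gamma_j\sim3/y^2$ for every $i$, so $\eta_1(y)\to(1+1+1+9)/4=3$. Thus $\eta_2(x)<\eta_1(y)$ for large $x$ and small $y$.
\end{example}

The rest of the paper proves Proposition~\ref{prop:four}. We need three more item parameters,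
\[
\mu_i=\lambda_ie^{\lambda_it},\qquad c_i=\lambda_iw_i,\qquad \theta_i=\frac{\lambda_i}{1-e^{-\lambda_ix}} .
\]
They satisfy $\gamma_i=\mu_iw_i$ and $\partial_xw_i=-\theta_iw_i$, and $\mu_i$ does not depend on $x$. Apart from these relations and positivity, the only property of the exponential law used from here on is the following.

\begin{lemma}\label{lem:mono}
For fixed $x>0$ and $t\ge0$, each of $w_i,\gamma_i,c_i$ is a decreasing function of $\lambda_i$, and each of $\mu_i,\theta_i$ is an increasing function of $\lambda_i$.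
\end{lemma}

\begin{proof}
For $w$ and $\mu$ this is visible in the formulas. Further $\gamma=1/\int_0^xe^{\lambda u}\,du$ and $\theta=1/\int_0^xe^{-\lambda u}\,du$, and $c=\gamma e^{-\lambda t}$ is the product of a decreasing and a nonincreasing positive factor.
\end{proof}

Inequality (F1) will use the monotonicity of $\gamma$, (F2) that of $\theta$, and (F3) that of $\mu$, $w$ and $c$; (F4) will use only $\theta_i>0$.

\section{Three items}\label{sec:three}

We first record three facts about a probability on a finite set, proportional to positive weights $\pi(s)$. Reweighting by a function $h\ge0$ with $\mathbb Eh>0$ changes the mean of $F$ by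
\begin{equation}\label{eq:tilt}
\frac{\mathbb E[Fh]}{\mathbb Eh}-\mathbb EF=\frac{\operatorname{Cov}(F,h)}{\mathbb Eh}.
\end{equation}
If $\partial_x\pi(s)=-G(s)\pi(s)$ and $F$ does not depend on $x$, then the quotient rule gives
\begin{equation}\label{eq:deriv}
\partial_x\log\sum_s\pi(s)=-\mathbb EG,\qquad \partial_x\mathbb EF=-\operatorname{Cov}(F,G).
\end{equation}
Finally, call $F,G$ \emph{similarly ordered} if $(F(s)-F(s'))(G(s)-G(s'))\ge0$ for all $s,s'$, and \emph{oppositely ordered} if the reverse inequality always holds. Chebyshev's inequality states that $\operatorname{Cov}(F,G)\ge0$ in the first case and $\le0$ in the second; indeed $2\operatorname{Cov}(F,G)=\mathbb E[(F(s)-F(s'))(G(s)-G(s'))]$ for independent $s,s'$.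

Let $n=3$ and $k=1$, the smallest case not settled in Section~\ref{sec:mix}. A $2$-set is described by its missing item $l$; we let $i,j$ be the other two items, and put $\rho_l=\lambda_i+\lambda_j$ and $W=w_1w_2w_3$. Using $\gamma_l=\mu_lw_l$,
\[
A_2=W\sum_l\rho_l\mu_l,\qquad A_1=W\sum_l\frac{\lambda_i\mu_j+\lambda_j\mu_i}{w_l},\qquad \eta_2=\frac{\sum_l\rho_l^2\mu_l}{\sum_l\rho_l\mu_l},\qquad m_2=\frac{\sum_l\rho_l^2/w_l}{\sum_l\rho_l/w_l}.
\]
Give item $l$ the weight $\rho_l/w_l$, so that $m_2=\mathbb E\rho$. Reweighting by $\gamma_l$ gives the weights $\rho_l\mu_l$ of $\eta_2$. Both $\rho_l=\Lambda(V)-\lambda_l$ and $\gamma_l$ decrease with $\lambda_l$, so \eqref{eq:tilt} and Chebyshev's inequality give (F1). Since $\partial_x(1/w_l)=\theta_l/w_l$, \eqref{eq:deriv} gives $\partial_xm_2=\operatorname{Cov}(\rho,\theta)\le0$, which is (F2). And (F4) holds because $A_2/W$ does not depend on $x$, while each $1/w_l$ increases with $x$.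

Inequality (F3) is less direct. Put $\epsilon_l=w_i+w_j$ and $\tau_l=\gamma_i+\gamma_j$. In the numerator of $m_2=\sum(\lambda_i+\lambda_j)^2w_iw_j\big/\sum(\lambda_i+\lambda_j)w_iw_j$ (sums over pairs) we separate the cross terms from the squares. The cross terms supply the gain $\delta$, because $2\lambda_i\lambda_j\ge\delta(\lambda_i+\lambda_j)$. Collecting the remaining terms by items,
\[
m_2\ge\delta+\frac{\sum_l\lambda_lc_l\epsilon_l}{\sum_lc_l\epsilon_l},\qquad\text{while}\qquad \eta_1=\frac{\sum_l\lambda_lc_l\tau_l}{\sum_lc_l\tau_l}.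
\]
So it suffices to show that $\sum_{i,l}\lambda_ic_ic_ld_{il}\ge0$, where $d_{il}=\epsilon_i\tau_l-\epsilon_l\tau_i$. Since $d_{il}=-d_{li}$, this sum equals $\sum_{\{i,l\}}(\lambda_i-\lambda_l)c_ic_ld_{il}$. For any two items $a,b$ put
\[
\omega_{ab}=w_a\gamma_b-w_b\gamma_a=w_aw_b(\mu_b-\mu_a)=-\omega_{ba}.
\]
With $j$ the third item, multiplying out gives
\begin{equation}\label{eq:d3}
d_{il}=(w_l+w_j)(\gamma_i+\gamma_j)-(w_i+w_j)(\gamma_l+\gamma_j)=\omega_{li}+(\omega_{lj}-\omega_{ij}).
\end{equation}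

If $d_{il}$ always had the sign of $\lambda_i-\lambda_l$, we would be done term by term, as in Chebyshev's inequality. It does not. For $\lambda_1>\lambda_2>\lambda_3$ and $x\to\infty$ we have $w_1/w_2\to0$ and $w_1/w_3\to0$, so
\[
\frac{d_{12}}{w_2w_3}=\frac{w_1}{w_3}(\mu_1-\mu_2)+\frac{w_1}{w_2}(\mu_1-\mu_3)-(\mu_2-\mu_3)\longrightarrow-(\mu_2-\mu_3)<0 .
\]
The negative term must be paid for by another pair. The part $\omega_{li}$ of \eqref{eq:d3} is harmless: it contributes $(\lambda_i-\lambda_l)(\mu_i-\mu_l)c_ic_lw_iw_l\ge0$. The remaining parts add up to the quantity in the next lemma, which completes the proof of (F3) for $n=3$. We state it for general $n$, since it is also the core of the general case.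

\begin{lemma}\label{lem:triple}
For every $3$-subset $J$ of $V$,
\[
T(J)=\sum_{j\in J}(\lambda_i-\lambda_l)\,c_ic_l\,(\omega_{lj}-\omega_{ij})\ge0,
\]
where $\{i,l\}=J\setminus\{j\}$; the summand is symmetric in $i$ and $l$.
\end{lemma}

\begin{proof}
Label the items of $J$ as $1,2,3$ with $\lambda_1\ge\lambda_2\ge\lambda_3$. By Lemma~\ref{lem:mono}, $\mu_1\ge\mu_2\ge\mu_3$, so $\omega_{21},\omega_{31},\omega_{32}\ge0$. Taking $j=3,2,1$ in turn,
\begin{align*}
T(J)&=(\lambda_1-\lambda_2)c_1c_2(\omega_{31}-\omega_{32})+(\lambda_1-\lambda_3)c_1c_3(\omega_{32}+\omega_{21})+(\lambda_2-\lambda_3)c_2c_3(\omega_{31}-\omega_{21})\\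
&=\omega_{32}\,c_1\bigl[(\lambda_1-\lambda_3)c_3-(\lambda_1-\lambda_2)c_2\bigr]+(\lambda_1-\lambda_2)c_1c_2\,\omega_{31}\\
&\qquad+(\lambda_1-\lambda_3)c_1c_3\,\omega_{21}+(\lambda_2-\lambda_3)c_2c_3(\omega_{31}-\omega_{21}).
\end{align*}
The bracket is nonnegative because $c_3\ge c_2$ and $\lambda_1-\lambda_3\ge\lambda_1-\lambda_2\ge0$. Also $\omega_{31}=w_1w_3(\mu_1-\mu_3)\ge w_1w_2(\mu_1-\mu_2)=\omega_{21}$, because $w_3\ge w_2$ and $\mu_1-\mu_3\ge\mu_1-\mu_2\ge0$.
\end{proof}

\begin{remark}
The orderings of Lemma~\ref{lem:mono} cannot be dropped here. If $w_i,\mu_i$ are treated as free positive numbers and $w_3\to0$, then $\sum_{\{i,l\}}(\lambda_i-\lambda_l)c_ic_ld_{il}$ tends to $(\lambda_1-\lambda_2)(\mu_1-\mu_2)c_1c_2w_1w_2$, which is negative when $\lambda_1>\lambda_2$ and $\mu_1<\mu_2$.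
\end{remark}

\begin{remark}
For any $n$, the term of $A_{n-1}$ with $S=V\setminus\{l\}$ is $w^V\mu_l\Lambda(S)$, so $\eta_{n-1}$ does not depend on $x$. Hence for $k=n-2$, the comparison of $D_{2:n}$ with $D_{3:n}$, we have $\Delta(x,y)=\Delta(y,y)$, and (F1) and (F3) suffice. Example~\ref{ex:four} is in the first case where this shortcut is unavailable.
\end{remark}

\section{Weighted elementary symmetric sums}\label{sec:sums}

For $n=3$ the random set was determined by one missing item, and Chebyshev's inequality applied. In general the laws live on $r$-subsets, and what replaces Chebyshev's inequality is log-concavity in $r$ of the normalizing sums. Fix $x$ and $t$. For $Q\subseteq V$ and an integer $r$, with sums over all $S\subseteq Q$ with $|S|=r$, let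
\begin{gather*}
e_r=\sum w^S,\qquad B_r=\sum\Lambda(S)w^S,\qquad M_r=\sum w^S\sum_{i\in S}\mu_i,\qquad N_r=\sum w^S\sum_{i\in S}\lambda_i^2,\\
H_r=\sum w^S\!\!\sum_{j\ne l\in S}\lambda_j\lambda_l,\qquad a_r=\sum w^Sq(S),\qquad q(S)=\sum_{j\ne l\in S}\mu_j\lambda_l ,
\end{gather*}
where $j\ne l$ runs over ordered pairs. All six vanish for $r<0$ and $r>|Q|$, and $e_0=1$. A letter superscript $l$ (or $il$) means the same quantity on $Q\setminus\{l\}$ (or $Q\setminus\{i,l\}$), and $[\,\cdot\,]^l$ applies this to every quantity in the bracket; the superscript $2$ is a square.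

Separating the sets that avoid a given $l\in Q$ from those that contain it gives the \emph{deletion formulas}
\begin{equation}\label{eq:del}
\begin{gathered}
e_r=e_r^l+w_le^l_{r-1},\qquad B_r=B_r^l+w_l\bigl(B^l_{r-1}+\lambda_le^l_{r-1}\bigr),\\
H_r=H_r^l+w_l\bigl(H^l_{r-1}+2\lambda_lB^l_{r-1}\bigr).
\end{gathered}
\end{equation}
Summing over pairs $(S,l)$ with $l\in S$, first over $S$ and then over $l\in Q$, gives the \emph{marking formulas}
\begin{equation}\label{eq:mark}
\begin{gathered}
re_r=\sum_lw_le^l_{r-1},\qquad rB_r=\sum_lw_l\bigl(B^l_{r-1}+\lambda_le^l_{r-1}\bigr),\qquad B_r=\sum_lc_le^l_{r-1},\\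
N_r=\sum_l\lambda_lc_le^l_{r-1},\qquad H_r=\sum_lc_lB^l_{r-1},\qquad a_r=\sum_l\gamma_lB^l_{r-1}.
\end{gathered}
\end{equation}
On $Q=V$ these sums express the quantities of Section~\ref{sec:red}. Expanding $\Gamma(S^c)=\sum_{j\notin S}\gamma_j$ and splitting $\Lambda(S)^2$ into cross terms and squares,
\begin{equation}\label{eq:dict}
A_r=\sum_j\gamma_jB^j_r=a_{r+1},\qquad \bar A_r=\sum_j\gamma_j\bigl(H_r^j+N_r^j\bigr),\qquad m_r=\frac{H_r+N_r}{B_r}.
\end{equation}

The source of all log-concavity below is the following classical inequality.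

\begin{lemma}[Newton's inequality]\label{lem:newton}
If a real polynomial $p(s)=\sum_rp_rs^r$ has only real zeros, then $p_r^2\ge p_{r-1}p_{r+1}$ for all integers $r$, where $p_r=0$ outside the range of degrees.
\end{lemma}

\begin{proof}
Let $P\not\equiv0$ have only real zeros $z$, counted with multiplicity. Off the zeros, $P'/P=\sum_z(s-z)^{-1}$, and differentiating gives $P'^2-PP''=P^2\sum_z(s-z)^{-2}\ge0$; by continuity $P'^2\ge PP''$ on all of $\mathbb R$. Moreover $P'$ is zero or has only real zeros: a zero of $P$ of multiplicity $m$ is a zero of $P'$ of multiplicity $m-1$, Rolle's theorem adds one zero between consecutive distinct zeros, and this accounts for $\deg P-1$ zeros. For $r\ge1$ take $P=p^{(r-1)}$ and $s=0$ to get $(r!\,p_r)^2\ge(r-1)!\,(r+1)!\,p_{r-1}p_{r+1}$, that is, $p_r^2\ge\frac{r+1}rp_{r-1}p_{r+1}$. This implies the claim when $p_{r-1}p_{r+1}\ge0$, and otherwise the claim is trivial. For $r\le0$ we have $p_{r-1}=0$.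
\end{proof}

\begin{lemma}\label{lem:lc}
On every $Q$ and for all $r$: $e_r^2\ge e_{r-1}e_{r+1}$ and $B_r^2\ge B_{r-1}B_{r+1}$.
\end{lemma}

\begin{proof}
The polynomial $\sum_re_rs^r=\prod_{i\in Q}(1+w_is)$ has only real zeros. If $Q=\emptyset$, then all $B_r=0$. Otherwise \eqref{eq:mark} gives
\[
\sum_rB_rs^r=s\sum_lc_l\prod_{i\ne l}(1+w_is)=s\prod_{i\in Q}(1+w_is)\cdot\sum_l\frac{c_l}{1+w_ls}.
\]
For $\operatorname{Im}s>0$ each $1+w_ls$ has positive imaginary part, so the last sum has negative imaginary part and no factor vanishes. Nonreal zeros of a real polynomial come in conjugate pairs, so all zeros are real. Apply Lemma~\ref{lem:newton}.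
\end{proof}

Mixed inequalities between $e$ and $B$ come from exact identities whose terms are the Newton differences
\[
\kappa_r^l=(e^l_{r-1})^2-e^l_re^l_{r-2}\ge0 .
\]

\begin{lemma}\label{lem:kappa}
On every $Q$, for all $r$ and, in \textup{(a)}, all $l\in Q$:
\begin{itemize}
\item[(a)] $e_{r-1}e^l_{r-1}-e_re^l_{r-2}=\kappa^l_r$ and $e_re^l_{r-1}-e_{r-1}e_r^l=w_l\kappa_r^l$;
\item[(b)] $\sum_lw_l\kappa_r^l=e_{r-1}e_r$;
\item[(c)] $e_rB_r-e_{r-1}B_{r+1}=\sum_lc_lw_l\kappa_r^l\ge0$;
\item[(d)] $e_{r-1}B_r-e_rB_{r-1}=\sum_lc_l\kappa^l_r\ge\delta\,e_{r-1}e_r$.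
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:del},
\begin{align*}
e_{r-1}e^l_{r-1}-e_re^l_{r-2}&=(e^l_{r-1}+w_le^l_{r-2})e^l_{r-1}-(e^l_r+w_le^l_{r-1})e^l_{r-2}=\kappa^l_r,\\
e_re^l_{r-1}-e_{r-1}e^l_r&=(e^l_r+w_le^l_{r-1})e^l_{r-1}-(e^l_{r-1}+w_le^l_{r-2})e^l_r=w_l\kappa^l_r .
\end{align*}
(b) Multiply the first identity by $w_l$ and sum; \eqref{eq:mark} gives $e_{r-1}\cdot re_r-e_r\cdot(r-1)e_{r-1}$.
(c), (d) Insert $B_s=\sum_lc_le^l_{s-1}$ and use the second and the first identity of (a), respectively. The last inequality follows from $c_l\ge\delta w_l$ and (b).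
\end{proof}

Part (d) is the prototype of (F3): where the denominators are positive it says $B_r/e_r\ge B_{r-1}/e_{r-1}+\delta$, so under the weights $w^S$ one more item raises the mean total rate by at least $\delta$. Lemma~\ref{lem:lc} and part (c) use only that the $\lambda_i$ and $w_i$ are positive, so they also hold with $\mu$ and $M$ in place of $\lambda$ and $B$.

\section{Negative correlation: proof of (F1) and (F2)}\label{sec:F12}

Let $r=k+1$, so $2\le r\le n-1$. Let $\mathbb P$ be the probability on $r$-subsets $S$ of $V$ proportional to $\Lambda(S)w^S$, and let $I_i$ be the indicator of $i\in S$. Then $m_r=\mathbb E\Lambda(S)$, and both (F1) and (F2) ask for the sign of a covariance between two additive functions of $S$. Since $|S|$ is fixed, the items compete for places, and the next lemma makes this precise.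

\begin{lemma}\label{lem:neg}
$\operatorname{Cov}(I_i,I_j)\le0$ for $i\ne j$.
\end{lemma}

\begin{proof}
Let $P_{ab}=\mathbb P(I_i=a,I_j=b)$. Since the $P_{ab}$ add up to $1$,
\[
\operatorname{Cov}(I_i,I_j)=P_{11}(P_{11}+P_{10}+P_{01}+P_{00})-(P_{11}+P_{10})(P_{11}+P_{01})=P_{11}P_{00}-P_{10}P_{01}.
\]
With all sums taken on $Q=V\setminus\{i,j\}$, the numbers $P_{00},P_{10},P_{01},P_{11}$ are proportional to
\[
B_r,\quad w_i(B_{r-1}+\lambda_ie_{r-1}),\quad w_j(B_{r-1}+\lambda_je_{r-1}),\quad w_iw_j\bigl(B_{r-2}+(\lambda_i+\lambda_j)e_{r-2}\bigr).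
\]
So $P_{10}P_{01}-P_{11}P_{00}$ is a positive multiple of
\[
\bigl[B_{r-1}^2-B_rB_{r-2}\bigr]+(\lambda_i+\lambda_j)\bigl[e_{r-1}B_{r-1}-e_{r-2}B_r\bigr]+\lambda_i\lambda_je_{r-1}^2 ,
\]
which is nonnegative by Lemmas~\ref{lem:lc} and~\ref{lem:kappa}(c).
\end{proof}

Write $C_{ij}=\operatorname{Cov}(I_i,I_j)$. Since $\sum_jI_j=r$ is constant, $\sum_jC_{ij}=0$ for each $i$. Expanding the product below, the terms $\alpha_i\beta_iC_{ij}$ and $\alpha_j\beta_jC_{ij}$ therefore sum to zero, and for all real vectors $\alpha,\beta$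
\begin{equation}\label{eq:cov}
\operatorname{Cov}\Bigl(\sum_i\alpha_iI_i,\sum_j\beta_jI_j\Bigr)=\sum_{i,j}\alpha_i\beta_jC_{ij}=-\frac12\sum_{i,j}(\alpha_i-\alpha_j)(\beta_i-\beta_j)C_{ij}.
\end{equation}
The diagonal terms on the right vanish. By Lemma~\ref{lem:neg}, the covariance is $\ge0$ if $\alpha,\beta$ are similarly ordered and $\le0$ if they are oppositely ordered. This is the Chebyshev inequality that we need.

\begin{proof}[Proof of \textup{(F1)}]
The law behind $\eta_r$ is $\mathbb P$ reweighted by $\Gamma(S^c)=\Gamma(V)-\Gamma(S)$, which is positive because $r\le n-1$. By \eqref{eq:tilt}, $\eta_r-m_r=-\operatorname{Cov}(\Lambda(S),\Gamma(S))/\mathbb E\,\Gamma(S^c)$. This is nonnegative by \eqref{eq:cov}, since $\lambda$ and $\gamma$ are oppositely ordered.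
\end{proof}

\begin{proof}[Proof of \textup{(F2)}]
We have $\partial_xw^S=-\bigl(\sum_{i\in S}\theta_i\bigr)w^S$, so \eqref{eq:deriv} gives $\partial_xm_r=-\operatorname{Cov}\bigl(\Lambda(S),\sum_i\theta_iI_i\bigr)$. This is nonpositive by \eqref{eq:cov}, since $\lambda$ and $\theta$ are similarly ordered.
\end{proof}

\section{A quadratic form with one positive direction: proof of (F4)}\label{sec:F4}

By \eqref{eq:dict}, $A_r=\sum_{|U|=r+1}w^Uq(U)$. Here $U$ consists of the survivors together with the item that fails at time $x$, and the gain from this form is that $q(U)$ does not depend on $x$. For $2\le r\le n$ let $\mathbb E_r$ be expectation for the law on $r$-subsets $U$ of $V$ proportional to $w^Uq(U)$, and let $I_i$ be the indicator of $i\in U$. By \eqref{eq:deriv},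
\[
\partial_x\log\frac{A_{k+1}}{A_k}=-\sum_i\theta_i\bigl(\mathbb E_{k+2}I_i-\mathbb E_{k+1}I_i\bigr).
\]
As $\theta_i>0$, it suffices to show that each item is more likely to lie in the larger set: $\mathbb E_{r+1}I_i\ge\mathbb E_rI_i$ for $r=k+1\in[2,n-1]$.

Fix $i$ and work on $Q=V\setminus\{i\}$. For $S\subseteq Q$ we have $q(S\cup\{i\})=q(S)+\lambda_i\sum_{j\in S}\mu_j+\mu_i\Lambda(S)$. So with $b_s=a_s+\lambda_iM_s+\mu_iB_s$,
\[
\mathbb E_rI_i=\frac{w_ib_{r-1}}{a_r+w_ib_{r-1}},\qquad \mathbb E_{r+1}I_i=\frac{w_ib_r}{a_{r+1}+w_ib_r}.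
\]
Cross-multiplying, the terms $w_ib_{r-1}b_r$ cancel, and $\mathbb E_{r+1}I_i\ge\mathbb E_rI_i$ is equivalent to the nonnegativity of
\[
b_ra_r-b_{r-1}a_{r+1}=\bigl[a_r^2-a_{r-1}a_{r+1}\bigr]+\lambda_i\bigl[a_rM_r-a_{r+1}M_{r-1}\bigr]+\mu_i\bigl[a_rB_r-a_{r+1}B_{r-1}\bigr].
\]
The next lemma handles the three brackets and so proves (F4).

\begin{lemma}\label{lem:a}
On every $Q$ and for all $r$: \textup{(a)} $a_r^2\ge a_{r-1}a_{r+1}$; \textup{(b)} $a_rB_r\ge a_{r+1}B_{r-1}$ and $a_rM_r\ge a_{r+1}M_{r-1}$.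
\end{lemma}

\begin{proof}
(a) If $|Q|\le1$, all $a_r$ vanish, so let $|Q|\ge2$. We show again that the generating polynomial has only real zeros. It is
\[
\sum_ra_rs^r=s^2\sum_{j\ne l}\mu_j\lambda_lw_jw_l\prod_{i\ne j,l}(1+w_is)=s^2\prod_{i\in Q}(1+w_is)\cdot K(z),\qquad z_j=\frac{w_j}{1+w_js},
\]
where
\[
K(u)=\sum_{j\ne l}\mu_j\lambda_lu_ju_l=(\mu\cdot u)(\lambda\cdot u)-\sum_j\mu_j\lambda_ju_j^2 .
\]
In Lemma~\ref{lem:lc} the last factor was linear in $z$ and its imaginary part had a sign. Now it is quadratic, and we use the signature of $K$ instead. For real $u\ne0$ with $\mu\cdot u=0$ we have $K(u)<0$, and every $2$-dimensional subspace of $\mathbb R^Q$ contains such a $u$. Hence $K$ is not positive definite on any $2$-dimensional subspace.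

Let $\operatorname{Im}s>0$. Then $z=\xi-\mathrm i\zeta$ with $\xi,\zeta$ real and all $\zeta_j>0$, so $K(\zeta)>0$ by the first formula for $K$. Suppose $K(z)=0$. With $K(\cdot,\cdot)$ the associated symmetric bilinear form, $K(z)=K(\xi)-K(\zeta)-2\mathrm iK(\xi,\zeta)$, so $K(\xi,\zeta)=0$ and $K(\xi)=K(\zeta)>0$. If $\xi=\alpha\zeta$ for a real $\alpha$, then $0=K(\xi,\zeta)=\alpha K(\zeta)$ forces $\alpha=0$ and $K(\xi)=0$, which is false. So $\xi,\zeta$ span a plane, on which $K(\alpha\xi+\beta\zeta)=(\alpha^2+\beta^2)K(\zeta)$ is positive definite, a contradiction. Thus there is no zero with $\operatorname{Im}s>0$, all zeros are real, and Lemma~\ref{lem:newton} applies.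

(b) By \eqref{eq:mark}, $a_rB_r-a_{r+1}B_{r-1}=\sum_j\gamma_j\bigl(B^j_{r-1}B_r-B^j_rB_{r-1}\bigr)$. Expanding $B_r$ and $B_{r-1}$ by \eqref{eq:del}, the products $B^j_{r-1}B^j_r$ cancel and
\[
B^j_{r-1}B_r-B^j_rB_{r-1}=w_j\bigl[B_{r-1}^2-B_rB_{r-2}\bigr]^j+c_j\bigl[e_{r-1}B_{r-1}-e_{r-2}B_r\bigr]^j\ge0
\]
by Lemmas~\ref{lem:lc} and~\ref{lem:kappa}(c). Exchanging $\lambda$ and $\mu$ leaves $q(S)$ and $a_r$ unchanged and turns $B$ into $M$, which gives the second inequality.
\end{proof}

\section{Removing one survivor: proof of (F3)}\label{sec:F3}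

In this section $Q=V$ unless stated otherwise. By \eqref{eq:dict}, (F3) is the inequality $A_k(H_{k+1}+N_{k+1})-\bar A_kB_{k+1}\ge\delta A_kB_{k+1}$. As for three items, we separate cross terms from squares. Since $A_k=\sum_j\gamma_jB_k^j=a_{k+1}$, (F3) follows by adding $\sum_j\gamma_j\times\eqref{eq:off}$ to \eqref{eq:diag}, where
\begin{gather}
B_k^jH_{k+1}-H_k^jB_{k+1}\ge\delta B_k^jB_{k+1}\qquad\text{for each }j\in V,\label{eq:off}\\
a_{k+1}N_{k+1}-B_{k+1}\sum_j\gamma_jN_k^j\ge0 .\label{eq:diag}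
\end{gather}
Inequality \eqref{eq:off} carries the whole gain $\delta$ and needs only positivity and $\lambda_i\ge\delta$. Inequality \eqref{eq:diag} needs the orderings of Lemma~\ref{lem:mono}.

\subsection*{The cross terms}

Expanding $H_{k+1}$ and $B_{k+1}$ by \eqref{eq:del}, the products $w_jB^j_kH^j_k$ cancel and
\begin{equation}\label{eq:six}
B_k^jH_{k+1}-H_k^jB_{k+1}=\bigl[B_kH_{k+1}-H_kB_{k+1}\bigr]^j+c_j\bigl[2B_k^2-e_kH_k\bigr]^j .
\end{equation}
Each bracket needs a lower bound of order $\delta$.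

\begin{lemma}\label{lem:H}
On every $Q\subseteq V$ and for all $r$:
\[
\textup{(a)}\ \ B_r^2-e_rH_r\ge\delta\,e_rB_r,\qquad\qquad \textup{(b)}\ \ B_rH_{r+1}-H_rB_{r+1}\ge\delta\,B_rB_{r+1}.
\]
\end{lemma}

\begin{proof}
(a) By \eqref{eq:mark} and then \eqref{eq:del},
\[
B_r^2-e_rH_r=\sum_lc_l\bigl(e^l_{r-1}B_r-e_rB^l_{r-1}\bigr)=\sum_lc_l\Bigl\{\bigl[e_{r-1}B_r-e_rB_{r-1}\bigr]^l+\lambda_lw_l(e^l_{r-1})^2\Bigr\}.
\]
By Lemma~\ref{lem:kappa}(d) on $Q\setminus\{l\}$ and $\lambda_l\ge\delta$, the braces are at least $\delta e^l_{r-1}(e^l_r+w_le^l_{r-1})=\delta e^l_{r-1}e_r$. Summing with \eqref{eq:mark} gives $\delta e_rB_r$.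

(b) We write both sides as sums over $l$ that contain the same Newton difference $\nu_l=[B_r^2-B_{r-1}B_{r+1}]^l\ge0$. By \eqref{eq:mark} for $H$ and \eqref{eq:del} for $B$,
\begin{equation}\label{eq:HB}
B_rH_{r+1}-H_rB_{r+1}=\sum_lc_l\bigl(B^l_rB_r-B^l_{r-1}B_{r+1}\bigr)=\sum_lc_l\Bigl\{\nu_l+c_l\bigl[e_{r-1}B_r-e_rB_{r-1}\bigr]^l\Bigr\}.
\end{equation}
For the right side put $\partial_lB_s=B^l_{s-1}+\lambda_le^l_{s-1}$, so that $B_s=B^l_s+w_l\,\partial_lB_s$ and $sB_s=\sum_lw_l\,\partial_lB_s$. Then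
\[
B_rB_{r+1}=B_r\cdot(r+1)B_{r+1}-B_{r+1}\cdot rB_r=\sum_lw_l\bigl(B_r\,\partial_lB_{r+1}-B_{r+1}\,\partial_lB_r\bigr).
\]
Inserting $B_s=B^l_s+w_l\,\partial_lB_s$, the products $w_l\,\partial_lB_r\,\partial_lB_{r+1}$ cancel, and
\begin{equation}\label{eq:BB}
B_rB_{r+1}=\sum_lw_l\bigl(B^l_r\,\partial_lB_{r+1}-B^l_{r+1}\,\partial_lB_r\bigr)=\sum_lw_l\Bigl\{\nu_l+\lambda_l\bigl[e_rB_r-e_{r-1}B_{r+1}\bigr]^l\Bigr\}.
\end{equation}
Subtract $\delta$ times \eqref{eq:BB} from \eqref{eq:HB}. The coefficient of $\nu_l$ is $w_l(\lambda_l-\delta)\ge0$. For the other terms apply Lemma~\ref{lem:kappa}(d) and (c) on $Q\setminus\{l\}$, with $\kappa_{il}=(e^{il}_{r-1})^2-e^{il}_re^{il}_{r-2}\ge0$, which is symmetric in $i,l$. They add up to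
\[
\sum_{i\ne l}\kappa_{il}\,c_ic_l\,(c_l-\delta w_i)=\sum_{\{i,l\}}\kappa_{il}\,c_ic_l\bigl[(\lambda_l-\delta)w_l+(\lambda_i-\delta)w_i\bigr]\ge0 .\qedhere
\]
\end{proof}

Apply Lemma~\ref{lem:H} on $V\setminus\{j\}$ with $r=k$. The first bracket of \eqref{eq:six} is at least $\delta B^j_kB^j_{k+1}$ by (b). For the second, on $V\setminus\{j\}$,
\[
\lambda_j(2B_k^2-e_kH_k)-\delta B_k(B_k+\lambda_je_k)=\lambda_j(B_k^2-e_kH_k-\delta e_kB_k)+(\lambda_j-\delta)B_k^2\ge0
\]
by (a). So \eqref{eq:six} is at least $\delta B^j_k\bigl[B^j_{k+1}+w_j(B_k^j+\lambda_je^j_k)\bigr]=\delta B_k^jB_{k+1}$, which is \eqref{eq:off}.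

\subsection*{The squares}

We reduce \eqref{eq:diag} to Lemma~\ref{lem:triple}. Put $\tau_l=\sum_{j\ne l}\gamma_je^{jl}_{k-1}$; for $n=3$, $k=1$ this is the $\tau_l$ of Section~\ref{sec:three}, and $e^l_k$ is $\epsilon_l$. By \eqref{eq:mark}, applied on $V$ and on $V\setminus\{j\}$,
\[
N_{k+1}=\sum_i\lambda_ic_ie^i_k,\qquad B_{k+1}=\sum_lc_le^l_k,\qquad a_{k+1}=\sum_lc_l\tau_l,\qquad \sum_j\gamma_jN^j_k=\sum_i\lambda_ic_i\tau_i .
\]
So with $d_{il}=e^i_k\tau_l-e^l_k\tau_i=-d_{li}$, the left side of \eqref{eq:diag} is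
\begin{equation}\label{eq:pairs}
\sum_{i,l}\lambda_ic_ic_ld_{il}=\sum_{\{i,l\}}(\lambda_i-\lambda_l)c_ic_ld_{il}.
\end{equation}
We saw that $d_{il}$ may have the wrong sign, so we look for the analogue of \eqref{eq:d3}. Fix $i\ne l$, let $C=V\setminus\{i,l\}$, and write $\bar e_s=e^{il}_s$ for the sums on $C$ and $\bar e^{\,j}_s$ for those on $C\setminus\{j\}$. By \eqref{eq:del}, $e^i_k=\bar e_k+w_l\bar e_{k-1}$ and $e^l_k=\bar e_k+w_i\bar e_{k-1}$. Separating the term $j=i$ in $\tau_l$ and deleting $i$ from the other terms, and doing the same for $\tau_i$ with $l$ in place of $i$,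
\[
\tau_l=\gamma_i\bar e_{k-1}+P_1+w_iP_2,\qquad \tau_i=\gamma_l\bar e_{k-1}+P_1+w_lP_2,\qquad P_s=\sum_{j\in C}\gamma_j\bar e^{\,j}_{k-s}.
\]
In $d_{il}$ the products $\bar e_kP_1$ and $w_iw_l\bar e_{k-1}P_2$ cancel, leaving
\[
d_{il}=(w_l-w_i)\bigl(\bar e_{k-1}P_1-\bar e_kP_2\bigr)+(\gamma_i-\gamma_l)\,\bar e_{k-1}\bar e_k+\omega_{li}\,\bar e_{k-1}^{\,2}.
\]
For a $3$-subset $J$ let $\kappa(J)=e_{k-1}^2-e_ke_{k-2}\ge0$, computed on $V\setminus J$. Lemma~\ref{lem:kappa}(a) and (b) on $C$ give
\[
\bar e_{k-1}P_1-\bar e_kP_2=\sum_{j\in C}\gamma_j\,\kappa(\{i,l,j\}),\qquad \bar e_{k-1}\bar e_k=\sum_{j\in C}w_j\,\kappa(\{i,l,j\}).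
\]
Since $(w_l-w_i)\gamma_j+(\gamma_i-\gamma_l)w_j=\omega_{lj}-\omega_{ij}$, we obtain
\[
d_{il}=\omega_{li}\,\bar e_{k-1}^{\,2}+\sum_{j\in C}\kappa(\{i,l,j\})\,(\omega_{lj}-\omega_{ij}).
\]
The decisive point is that the coefficient $\kappa(\{i,l,j\})$ depends only on the set $\{i,l,j\}$, so the three pairs in a triple carry the same coefficient. Substituting into \eqref{eq:pairs} and grouping by triples, the left side of \eqref{eq:diag} equals
\[
\sum_{\{i,l\}}(\lambda_i-\lambda_l)(\mu_i-\mu_l)\,c_ic_lw_iw_l\,(e^{il}_{k-1})^2+\sum_{|J|=3}\kappa(J)\,T(J).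
\]
The first sum is nonnegative because $\lambda$ and $\mu$ are similarly ordered, and the second is nonnegative by Lemma~\ref{lem:triple}. This proves \eqref{eq:diag} and hence (F3). The proof of Proposition~\ref{prop:four}, and with it of Theorems~\ref{thm:main} and~\ref{thm:strong}, is complete.

\begin{thebibliography}{1}

\bibitem{spacings}
\emph{Likelihood ratio comparisons among spacings related to both one or two samples},
\texttt{http://mat.uc.pt/preprints/ps/p1408.pdf}.

\end{thebibliography}
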